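\title{A size--height tradeoff for binary space partitions of segments in the plane}

\begin{abstract}
A binary space partition (BSP) for a set of $n$ disjoint segments in the plane splits the plane recursively by lines until every piece meets at most one segment. Its size is the number of fragments into which the segments are cut, and its height is the height of the recursion tree. We show that bounding the height costs size even when the splitting lines may have arbitrary directions: there are sets of $n$ disjoint axis-parallel segments that have a BSP of size $n$, but for which every BSP of height at most $h\ge\log_2 n$ has size $\Omega\bigl(n\log n/\log(2+h/\log n)\bigr)$. In particular height $O(\log n)$ forces size $\Omega(n\log n)$, and linear size forces height $n^{\Omega(1)}$. The bound is attained on these sets, and the loss of a factor $\log n$ is the largest possible, since every set of $n$ disjoint segments has a BSP of height $O(\log n)$ and size $O(n\log n)$. The lower bound comes from a self-similar staircase of L-shaped pairs of segments and an encoding argument.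
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Binary space partitions}

Throughout, a \emph{segment} is a closed line segment of positive length in the plane, and $S$ is a finite set of at least two pairwise disjoint segments. The \emph{relative interior} of a segment is the segment without its two endpoints.

A \emph{binary space partition} (BSP) for $S$ is a finite rooted binary tree in which every node $v$ carries a closed convex region $R(v)$ and a set $F(v)$ of segments, called \emph{fragments}. At the root, $R=\mathbb{R}^2$ and $F=S$. An internal node $v$ carries a \emph{splitting line} $\ell_v$ that meets the interior of $R(v)$. If $H_v^-$ and $H_v^+$ are the two closed half-planes bounded by $\ell_v$, the children $v^-$ and $v^+$ of $v$ receive the regions $R(v)\cap H_v^-$ and $R(v)\cap H_v^+$. The fragments of $F(v)$ contained in $\ell_v$ are \emph{stored} at $v$ and passed to neither child. Every other $f\in F(v)$ is passed as $f\cap H_v^-$ to $v^-$ and as $f\cap H_v^+$ to $v^+$, whenever that intersection has positive length. A node $v$ is a leaf exactly when the interior of $R(v)$ meets the relative interior of at most one fragment of $F(v)$; a leaf stores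 the fragments it receives.

The \emph{size} of a BSP is the total number of fragments stored at its nodes, and its \emph{height} is the largest number of edges on a path from the root to a leaf. The \emph{partition complexity} $p(S)$ is the minimum size of a BSP for $S$. A BSP is \emph{axis-aligned} if all its splitting lines are axis-parallel. Without this qualifier the splitting lines have arbitrary directions; for emphasis we then also speak of a \emph{general} BSP.

\subsection{Size against height}

The size measures how much the segments are cut up: it equals $|S|$ plus the number of times a splitting line cuts a fragment in two. The height measures how balanced the recursion is: it is the worst-case number of comparisons with lines needed to walk from the root to a leaf whose region contains a given point. For $n$ segments the size is at least $n$, and if the segments lie on distinct lines the height is more than $\log_2 n-1$ (Lemma~\ref{lem:basic}). For $n$ parallel segments on distinct lines, splitting along the median segment gives size $n$ and height at most $\log_2 n$ at once. In general the two aims suggest different lines. A line that cuts nothing may leave almost everything on one side, and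 a line that divides the segments evenly may cut many of them.

For axis-aligned BSPs this conflict is real. Arya~\cite{Arya} showed that for each $n$ there is a set $A_n$ of $n$ disjoint axis-parallel segments such that, for every $h$, every axis-aligned BSP for $A_n$ of height $h$ has size $\Omega(n\log n/\log h)$; more precisely, the size is $\Omega(nr)$ whenever $r\in\mathbb{N}$ and $\sum_{i=0}^{r}\binom hi\le n/8$. On the other hand, by a result of d'Amore and Franciosa~\cite{dAF}, disjoint axis-parallel segments always admit an axis-aligned BSP of size at most $2n-1$. So an axis-aligned BSP for $A_n$ of size $O(n)$ has height $n^{\Omega(1)}$, and one of height $O(\log n)$ has size $\Omega(n\log n)$. However, $A_n$ has a general BSP of linear size, obtained from a single diagonal cut followed by cuts along the segments, and no tradeoff was known for general BSPs. The survey~\cite{Survey} poses the open problem whether there is a tradeoff between the size and the height of BSP trees for disjoint segments with arbitrary orientations. We make it precise as the following statement.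

\begin{quote}
\textbf{(T)} For every constant $C\ge1$ there exist $n\ge2$ and a set $S$ of $n$ pairwise disjoint segments in the plane such that every general BSP for $S$ of height at most $C\log_2 n$ has size greater than $C\,p(S)$.
\end{quote}

Thus (T) says that height $O(\log n)$ forces, on suitable sets, a size that exceeds the unrestricted optimum for the same sets by an unbounded factor. Its negation says that for some constant $C$ every set $S$ of $n\ge 2$ disjoint segments has a BSP of height at most $C\log_2 n$ and size at most $C\,p(S)$. The diagonal cut suggests the negation: a well-chosen oblique line can undo what axis-parallel lines cannot (Example~\ref{ex:diagonal} shows the mechanism). Nevertheless (T) is true, already for axis-parallel segments, and with the largest possible order of growth.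

\subsection{Results}

For every integer $K\ge1$, Section~\ref{sec:construction} constructs a set $S_K$ of $n=2N$ pairwise disjoint axis-parallel segments, where $N=16^K$, with $p(S_K)=n$. Whenever $S_K$ is under discussion we write
\[
L=\log_2N=4K=\log_2(n/2),
\]
which is an integer.

\begin{theorem}\label{thm:lower}
Let $S\supseteq S_K$ be a finite set of pairwise disjoint segments.
\begin{enumerate}
\item[(a)] Let $h,s\ge1$ be integers with $s-1\le K/6$ and $\sum_{i=1}^{s}\binom hi\le 2^{3K/2-1}=\frac12(n/2)^{3/8}$. Then every general BSP for $S$ of height at most $h$ has size at least $|S|+sN/2$. For $S=S_K$ this is $(1+\frac s4)n$.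
\item[(b)] Let $h\ge L$ be real. Then every general BSP for $S$ of height at most $h$ has size at least
\[
|S|+\frac N2\Bigl\lfloor \frac{L}{16\log_2(4+h/L)}\Bigr\rfloor .
\]
For $S=S_K$ this is $n\bigl(1+\frac14\bigl\lfloor \frac{L}{16\log_2(4+h/L)}\bigr\rfloor\bigr)$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:T}
Statement \textup{(T)} holds.
\end{corollary}

\begin{proof}
Given $C\ge1$, take $S=S_K$. The allowed height is $C\log_2n=C(L+1)\le 2CL$. Theorem~\ref{thm:lower}(b) with $h=2CL\ge L$ bounds the size from below by $n\bigl(1+\frac14\lfloor L/(16\log_2(4+2C))\rfloor\bigr)$. As $K\to\infty$ the factor of $n$ tends to infinity, so for large $K$ the bound exceeds $Cn=C\,p(S_K)$.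
\end{proof}

The lower bound is tight on the sets $S_K$, even against axis-aligned BSPs.

\begin{theorem}\label{thm:tight}
For every real $h\ge32L$, the set $S_K$ has an axis-aligned BSP of height at most $h$ and size at most $n\bigl(1+\frac12\lceil 4L/\log_2(4+h/L)\rceil\bigr)$. Also, for every integer $r\ge1$ it has one of size at most $n(1+\frac r2)$ and height at most $2r\lceil N^{1/r}\rceil+1+\log_2N$.
\end{theorem}

Indeed, with $y=L/\log_2(4+h/L)$ the lower bound of Theorem~\ref{thm:lower}(b) is at least $n\max(1,y/64)$, because $1+\lfloor y/16\rfloor\ge y/16$, and the first upper bound of Theorem~\ref{thm:tight} is at most $n(\frac32+2y)$. No set of segments can lose more than a logarithmic factor.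

\begin{theorem}\label{thm:upper}
Every set of $n\ge2$ pairwise disjoint segments has a BSP of height at most $25\log_2n$ and size at most $7n\log_2n$.
\end{theorem}

\begin{corollary}\label{cor:all}
\begin{enumerate}
\item[(i)] There is an absolute constant $c>0$ such that for every $n\ge2$ there is a set $S$ of $n$ disjoint axis-parallel segments with $p(S)=n$ for which, for every real $h\ge\log_2n$, every general BSP of height at most $h$ has size at least $c\,n\log_2n/\log_2(2+h/\log_2n)$.
\item[(ii)] For fixed $C\ge25$, the supremum over sets $S$ of $n$ disjoint segments of
\[
\frac{\min\{\text{size of a BSP for $S$ of height at most } C\log_2n\}}{p(S)}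
\]
is $\Theta_C(\log n)$.
\item[(iii)] If a BSP for $S_K$ has size at most $An$, then its height exceeds $L(2^{L/(64A)}-4)$, so linear size forces height $n^{\Omega(1)}$. Conversely, $S_K$ has a BSP of size at most $n(1+\frac r2)$ and height $O(r\,n^{1/r}+\log n)$ for every integer $r\ge 1$.
\end{enumerate}
\end{corollary}

Section~\ref{sec:stairs} introduces staircases of L-shaped pairs of segments and shows what an oblique line can and cannot do to them. Section~\ref{sec:construction} defines $S_K$. Section~\ref{sec:onescale} carries out the lower-bound argument when there is only one scale, and Sections~\ref{sec:encoding} and~\ref{sec:numerics} prove Theorem~\ref{thm:lower}. Sections~\ref{sec:tight}, \ref{sec:upper} and~\ref{sec:cor} prove Theorem~\ref{thm:tight}, Theorem~\ref{thm:upper} and Corollary~\ref{cor:all}.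

\section{Cuts, staircases and hooks}\label{sec:stairs}

\subsection{Counting fragments}

Every fragment is contained in exactly one segment $f\in S$ and is called a fragment \emph{of $f$}. A \emph{cut} is a pair $(v,g)$ consisting of an internal node $v$ and a fragment $g\in F(v)$ that $\ell_v$ splits into two pieces of positive length, that is, $\ell_v$ meets the relative interior of $g$ without containing $g$.

\begin{lemma}\label{lem:basic}
Let $v$ be a node of a BSP for $S$.
\begin{enumerate}
\item[(a)] $F(v)$ contains at most one fragment of each $f\in S$, and this fragment is $f\cap R(v)$.
\item[(b)] The interior $\operatorname{int}R(v)$ is the intersection of the open half-planes chosen at the proper ancestors of $v$, and it contains the relative interior of every fragment in $F(v)$. Hence $v$ is a leaf if and only if $|F(v)|\le1$.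
\item[(c)] The size of the BSP is $|S|$ plus the number of cuts. In particular $p(S)\ge|S|$.
\item[(d)] If the segments of $S$ lie on distinct lines and the BSP has height $h$, then $|S|\le2^{h+1}-1$, so $h>\log_2|S|-1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) This holds at the root, and a fragment $f\cap R(v)$ is passed to $v^\pm$, if at all, as $f\cap R(v)\cap H_v^\pm=f\cap R(v^\pm)$.

(b) The interior of a finite intersection is the intersection of the interiors. For the fragments we use induction on the depth. Let $g'=g\cap H_v^\pm\in F(v^\pm)$ with $g\in F(v)$. The relative interior of $g'$ lies in that of $g$, hence in $\operatorname{int}R(v)$. Moreover $g'$ lies in $H_v^\pm$ but not in $\ell_v$, since otherwise $g\subset\ell_v$ would have been stored. An affine function that is nonnegative on $g'$ and not identically zero is positive on the relative interior of $g'$, so this relative interior lies in the open half-plane.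

(c) At an internal node $v$ each fragment is stored, or passed to exactly one child, or cut and passed to both. So $|F(v^-)|+|F(v^+)|$ equals $|F(v)|$ minus the number of fragments stored at $v$ plus the number of cuts at $v$. By induction from the leaves, the number of fragments stored in the subtree of $v$ is $|F(v)|$ plus the number of cuts in that subtree.

(d) By (a), an internal node stores at most one fragment, because at most one segment of $S$ lies on its line; by (b), so does a leaf. A binary tree of height $h$ has at most $2^{h+1}-1$ nodes, and the size is at least $|S|$ by (c).
\end{proof}

By (b), the line through a fragment of $F(v)$ meets $\operatorname{int}R(v)$ and is therefore an admissible splitting line at $v$; we call this \emph{splitting along} the fragment.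

\begin{lemma}\label{lem:parallel}
If the $q\ge1$ fragments at a node $v$ are parallel and lie on distinct lines, then the subtree of $v$ can be completed without cuts, by splitting along fragments only, with height at most $\lfloor\log_2q\rfloor$.
\end{lemma}

\begin{proof}
For $q=1$ the node is a leaf. For $q\ge2$ split along a median fragment in the order of the parallel lines. Nothing is cut, each child receives at most $\lfloor q/2\rfloor$ fragments, and $1+\lfloor\log_2\lfloor q/2\rfloor\rfloor\le\lfloor\log_2q\rfloor$.
\end{proof}

\subsection{Staircases}

We look for sets that have a BSP without cuts, but only an unbalanced one. Let $c_j=(x_j,y_j)$, $j=1,\dots,N$, be points with $x_1<\dots<x_N$ and $y_1<\dots<y_N$, and let $0<\gamma<4$. The \emph{staircase} with corners $c_1,\dots,c_N$ and gap $\gamma$ consists of the $2N$ \emph{arms}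
\[
U_j=[c_j-(4,0),\,c_j],\qquad V_j=[c_j-(0,4),\,c_j-(0,\gamma)],
\]
where $[a,b]$ denotes the segment with endpoints $a$ and $b$. The two arms of $j$ form an L-shape that opens down and to the left; the gap keeps them disjoint.

\begin{lemma}\label{lem:stair}
The arms of a staircase are pairwise disjoint and lie on distinct lines. If $S$ consists of a staircase and of finitely many (possibly no) horizontal segments on distinct lines above the line $y=y_N$, then $p(S)=|S|$.
\end{lemma}

\begin{proof}
The arm $U_j$ lies on the line $y=y_j$ and $V_j$ lies on the line $x=x_j$, strictly below $y=y_j$. So the lines are distinct and $U_j\cap V_j=\emptyset$. For $i<j$ both arms of $i$ lie in the quadrant $\{x\le x_i,\ y\le y_i\}$, which misses the lines $y=y_j$ and $x=x_j$.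

Split along the additional segments from top to bottom, and then along $U_N,V_N,U_{N-1},V_{N-1},\dots,U_1$. When a horizontal segment is used, all remaining segments lie strictly below its line; when $V_j$ is used, all remaining segments lie strictly to the left of its line. So nothing is cut, one child is an empty leaf at each step, and after the last step only $V_1$ remains. The size is $|S|$, which is optimal by Lemma~\ref{lem:basic}(c).
\end{proof}

For a bare staircase this peeling has height $2N-1$. To do better one would like to divide the corners into two large classes by a line. The next lemma shows what stands in the way. For a point $c$ and $\rho>0$ the \emph{hook} of length $\rho$ at $c$ is the connected set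
\[
\Gamma(c,\rho)=[c-(\rho,0),\,c]\cup[c,\,c-(0,\rho)].
\]
A line \emph{strictly separates} two points if they lie in different open half-planes bounded by it.

\begin{lemma}\label{lem:hook}
Let $c,c'$ be points such that $c-c'$ has nonnegative coordinates with sum at most $\rho$. Then every line that strictly separates $c'$ from $c$ meets $\Gamma(c,\rho)$.
\end{lemma}

\begin{proof}
The point $c'$ lies in the triangle with vertices $c$, $c-(\rho,0)$, $c-(0,\rho)$. The open half-plane containing $c'$ contains a vertex $w$ of this triangle, since otherwise the whole triangle would lie in the complementary closed half-plane. As $c$ lies in the other open half-plane, $w\ne c$, and the line meets $[c,w]\subset\Gamma(c,\rho)$.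
\end{proof}

\begin{example}[two corners]\label{ex:two}
Let $c_1=(0,0)$, $c_2=(1,1)$ and $\gamma<1$. The hook $\Gamma(c_2,3)$ is covered by $U_2$, $V_2$ and the gap $[c_2-(0,\gamma),c_2]$. The lines $x=\frac12$ and $x+y=1$ separate the two corners; the first cuts $U_2$ at $(\frac12,1)$, the second cuts $U_2$ at $(0,1)$ and $V_2$ at $(1,0)$, and neither touches an arm of the smaller corner. The line $y=1-\gamma/2$ also separates the corners and cuts nothing: it crosses the hook in the gap. The line $y=x$ cuts nothing either; it passes through both corners and separates $U_1,U_2$ from $V_1,V_2$.
\end{example}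

So a line has three options: leave all corners on one side, cut an arm of the larger of two separated corners, or pass very close to a corner. An axis-parallel line passes through at most one corner of a staircase. An oblique line may pass through all of them.

\begin{example}[corners on a line]\label{ex:diagonal}
Let $c_j=(j/N,j/N)$. The arm $U_j$ lies in the half-plane $y\ge x$ and meets the diagonal only in $c_j$, and $V_j$ lies in the open half-plane $y<x$. Splitting by the diagonal cuts nothing and leaves $N$ parallel segments on each side. By Lemma~\ref{lem:parallel} there is a BSP of size $2N$ and height at most $1+\log_2N$.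
\end{example}

The corners must therefore be placed so that no line passes close to many of them. Points on a parabola have no three on a line, but this is not enough. Once a long arm has been cut, only a shorter hook at the corner is still intact, and through Lemma~\ref{lem:hook} a short hook constrains only the lines that separate the corner from nearby corners. Nearby points of the parabola $y=x^2$ are almost collinear: over an interval $[a,b]$ the vertical distance to the chord is $(t-a)(b-t)\le(b-a)^2/4$, small compared with $b-a$. At small scales the parabola thus resembles Example~\ref{ex:diagonal}. The remedy is to place a fresh copy of the parabola at each of many widely separated scales.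

\section{A self-similar staircase}\label{sec:construction}

Let $B\ge2$ and $K\ge1$ be integers, $[B]=\{1,\dots,B\}$, and
\[
\varepsilon=\frac1{20B^3},\qquad b_i=\Bigl(\frac iB,\frac{i^2}{B^2}\Bigr)\quad(i\in[B]).
\]
A \emph{cluster of level $k$}, for $0\le k\le K$, is a word $Q=(i_1,\dots,i_k)\in[B]^k$; the only cluster of level $0$ is the empty word. The \emph{children} of $Q$ are its one-letter extensions and its \emph{descendants} are all its extensions. Put
\[
z_Q=\sum_{m=1}^k\varepsilon^{m-1}b_{i_m},\qquad D(Q)=\text{the closed disc with center $z_Q$ and radius $6\varepsilon^k$}.
\]
The clusters of level $K$ are called \emph{corners} and are ordered lexicographically. For a corner $j$ let $j|_k$ be its prefix of length $k$, and put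
\[
c_j=(x_j,y_j)=z_j,\qquad D_j=D(j),\qquad \Gamma_k(j)=\Gamma(c_j,3\varepsilon^k)\quad(0\le k\le K).
\]
The hooks are nested: $\Gamma_0(j)\supset\Gamma_1(j)\supset\dots\supset\Gamma_K(j)$. We write $j\in Q$ if $Q$ is a prefix of $j$. Let $S(B,K)$ be the staircase with corners $c_j$, $j\in[B]^K$, and gap $\gamma=\varepsilon^K$, and let
\[
S_K=S(16,K).
\]
Figure~\ref{fig:clusters} shows the shape. The parameter $B$ is kept free until the last step of the proof of Theorem~\ref{thm:lower}(a), so that its role can be seen.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\foreach \x/\y in {0.6/0.2,2.6/0.9,3.4/3.4}{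
  \draw[dashed,gray] (\x,\y) circle (0.45);
  \foreach \a/\b in {-0.28/-0.22,0.08/-0.08,0.22/0.28}{
    \draw ({\x+\a},{\y+\b}) -- (-1,{\y+\b});
    \draw ({\x+\a},{\y+\b-0.08}) -- ({\x+\a},-1);
    \fill ({\x+\a},{\y+\b}) circle (0.03);
  }
}
\draw[very thick] (-1,2.6) -- (4.3,1.3) node[right] {$\ell$};
\end{tikzpicture}
\caption{A staircase with two scales ($B=3$, $K=2$), not to scale and with the arms truncated. The nine corners (dots) form three clusters (dashed discs); no line meets all three discs, and the pattern repeats inside each disc. The line $\ell$ separates the top cluster from the other two and cuts one arm of each corner of the top cluster.}\label{fig:clusters}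
\end{figure}

The constants serve the following purposes. The hook of level $k$ is long enough to shield all smaller corners of the same cluster of level $k$, short enough to fit into the disc of that cluster, and shorter than the arms. The ratio $\varepsilon$ is so small that the discs of the children of a cluster inherit from the parabola the property that no three are met by a line.

\begin{lemma}\label{lem:geom}
Let $j$ be a corner and $Q$ a cluster of level $k$.
\begin{enumerate}
\item[(a)] Both coordinates of $c_j-z_{j|_k}$ lie in $[0,1.01\,\varepsilon^k]$, and $\Gamma_k(j)\subset D(j|_k)$.
\item[(b)] If $i<j$ are corners, then both coordinates of $c_j-c_i$ are positive.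
\item[(c)] If $P$ is a descendant of $Q$, then $D(P)\subset D(Q)$.
\item[(d)] For $0\le d\le K-k$, a line meets $D(P)$ for at most $2^d$ descendants $P$ of $Q$ of level $k+d$.
\item[(e)] If $i<j$ are corners in $Q$, then every line that strictly separates $c_i$ from $c_j$ meets $\Gamma_k(j)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Write $j=(j_1,\dots,j_K)$. Then $c_j-z_{j|_k}=\sum_{m>k}\varepsilon^{m-1}b_{j_m}$. The coordinates of each $b_i$ lie in $[0,1]$, and $\sum_{m>k}\varepsilon^{m-1}\le\varepsilon^k/(1-\varepsilon)\le1.01\,\varepsilon^k$ because $\varepsilon\le1/160$. So $c_j$ is within $1.01\sqrt2\,\varepsilon^k<1.5\,\varepsilon^k$ of $z_{j|_k}$, and every point of $\Gamma_k(j)$ is within $4.5\,\varepsilon^k<6\varepsilon^k$ of it.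

(b) Let $m$ be the first position where the words differ, so $i_m<j_m$. Then $z_{j|_m}-z_{i|_m}=\varepsilon^{m-1}(b_{j_m}-b_{i_m})$ has both coordinates at least $\varepsilon^{m-1}B^{-2}$. By (a) with $k=m$, passing from these centers to $c_j$ and $c_i$ lowers each coordinate of the difference by at most $1.01\,\varepsilon^m$. So each coordinate of $c_j-c_i$ is at least $\varepsilon^{m-1}(B^{-2}-1.01\,\varepsilon)>0$.

(c) It suffices to treat a child $P$. Then $z_P-z_Q=\varepsilon^kb_i$ has norm at most $\sqrt2\,\varepsilon^k$, and $\sqrt2\,\varepsilon^k+6\varepsilon^{k+1}<6\varepsilon^k$.

(d) First let $d=1$. The map $w\mapsto\varepsilon^{-k}(w-z_Q)$ sends lines to lines and the discs of the children of $Q$ to the discs of radius $\delta=6\varepsilon$ about $b_1,\dots,b_B$. Suppose that a line meets three of these discs. We compute the area of the triangle spanned by their centers in two ways. In orthonormal coordinates with the line as first axis, the centers are $(p_a,q_a)$, $a=1,2,3$, with $|q_a|\le\delta$, and the area is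
\[
\tfrac12\bigl|q_1(p_2-p_3)+q_2(p_3-p_1)+q_3(p_1-p_2)\bigr|\le\tfrac12\,\delta\cdot2\bigl(\max_ap_a-\min_ap_a\bigr)\le\sqrt2\,\delta=\frac{6\sqrt2}{20B^3}<B^{-3},
\]
since the three differences $|p_a-p_{a'}|$ add up to twice the largest one and the centers lie in the unit square. On the other hand, three points $(t_a,t_a^2)$ with $t_1<t_2<t_3$ span a triangle whose area is half a Vandermonde determinant, $\frac12(t_2-t_1)(t_3-t_2)(t_3-t_1)$, and for $t_a\in\frac1B\mathbb{Z}$ this is at least $\frac12\cdot\frac1B\cdot\frac1B\cdot\frac2B=B^{-3}$. This contradiction settles $d=1$. The case $d=0$ is trivial, and for $d\ge2$ we use induction: if the line meets $D(P)$, then by (c) it meets the disc of the parent of $P$; there are at most $2^{d-1}$ such parents, and each has at most two children whose discs are met.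

(e) By (b) the coordinates of $c_j-c_i$ are positive, and by (a) each is at most $1.01\,\varepsilon^k$, because $i|_k=j|_k=Q$. Their sum is less than $3\varepsilon^k$, so Lemma~\ref{lem:hook} applies.
\end{proof}

By (b), $S(B,K)$ is indeed a staircase. Lemma~\ref{lem:stair} shows that it consists of $2B^K$ pairwise disjoint axis-parallel segments and that $p(S(B,K))=2B^K$. In particular $|S_K|=p(S_K)=n$.

\section{Following a corner, and the case of one scale}\label{sec:onescale}

In this section and the next, fix a finite set $S\supseteq S(B,K)$ of pairwise disjoint segments, an integer $h\ge1$ and a BSP for $S$ of height at most $h$. We follow each corner down the tree for as long as its small disc $D_j$ is not met by a splitting line. The walk cannot end in a leaf, because both arms of $j$ enter $D_j$; this is the reason for using pairs of segments.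

\begin{lemma}\label{lem:path}
For each corner $j$ there are an integer $\tau(j)\in\{0,\dots,h-1\}$ and internal nodes $v_0(j),\dots,v_{\tau(j)}(j)$, where $v_0(j)$ is the root and $v_{t+1}(j)$ is a child of $v_t(j)$, with the following properties. Write $v_t=v_t(j)$ and $\ell_t=\ell_t(j)=\ell_{v_t(j)}$.
\begin{enumerate}
\item[(a)] For $t\le\tau(j)$ we have $D_j\subset\operatorname{int}R(v_t)$, and $F(v_t)$ contains $U_j\cap R(v_t)$ and $V_j\cap R(v_t)$.
\item[(b)] The line $\ell_t$ misses $D_j$ for $t<\tau(j)$ and meets $D_j$ for $t=\tau(j)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Property (a) holds at the root. Suppose that it holds at $v_t$. Then $|F(v_t)|\ge2$, so $v_t$ is internal by Lemma~\ref{lem:basic}(b). If $\ell_t$ meets $D_j$, put $\tau(j)=t$ and stop. Otherwise $D_j$ lies in one of the open half-planes bounded by $\ell_t$; let $v_{t+1}$ be the child on that side, so that $D_j\subset\operatorname{int}R(v_{t+1})$. The lines through $U_j$ and through $V_j$ contain $c_j\in D_j$, so $\ell_t$ is neither of them and the two fragments are not stored at $v_t$. Both arms have a piece of positive length in $D_j$, namely the points $c_j-(u,0)$ and $c_j-(0,u)$ with $\varepsilon^K\le u\le6\varepsilon^K$.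 Hence both fragments are passed to $v_{t+1}$, and (a) holds there. The process stops because the tree is finite, and an internal node has depth at most $h-1$.
\end{proof}

A line on the path that meets a hook of $j$ need not cut an arm at that node: the meeting point may lie outside the current region, removed by an earlier line. This cannot happen if the hook is still intact.

\begin{lemma}\label{lem:cut}
Let $t<\tau(j)$ and $0\le k\le K$. Suppose that $\ell_0,\dots,\ell_{t-1}$ miss $\Gamma_k(j)$ and that $\ell_t$ meets $\Gamma_k(j)$. Then a fragment of $U_j$ or of $V_j$ is cut at $v_t$.
\end{lemma}

\begin{proof}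
The hook $\Gamma_k(j)$ is connected, contains $c_j\in\operatorname{int}R(v_t)$ and misses $\ell_0,\dots,\ell_{t-1}$. So it lies on the same open side of each of these lines as $c_j$, and $\Gamma_k(j)\subset\operatorname{int}R(v_t)$ by Lemma~\ref{lem:basic}(b). Let $w\in\ell_t\cap\Gamma_k(j)$. Then $w=c_j-(u,0)$ or $w=c_j-(0,u)$ with $0\le u\le3\varepsilon^k\le 3$, and $u>6\varepsilon^K$ because $\ell_t$ misses $D_j$. Thus $\varepsilon^K<u<4$, and $w$ lies in the relative interior of an arm $f\in\{U_j,V_j\}$. As $w\in\operatorname{int}R(v_t)$, it lies in the relative interior of the fragment $f\cap R(v_t)\in F(v_t)$. The line $\ell_t$ does not contain this fragment, since it misses the point $c_j$ of the line through $f$.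
\end{proof}

These two lemmas already give a tradeoff, by a constant factor, when there is a single scale.

\begin{proposition}\label{prop:onescale}
Let $K=1$. Then the BSP has size at least $|S|+B-2h$.
\end{proposition}

\begin{proof}
Call a corner $j$ \emph{untouched} if $\ell_t(j)$ misses $\Gamma_0(j)$ for all $t<\tau(j)$. If $j$ is not untouched, Lemma~\ref{lem:cut}, applied to the first $t$ at which $\ell_t(j)$ meets $\Gamma_0(j)$, gives a cut of an arm of $j$. By Lemma~\ref{lem:basic}(c) it suffices to show that at most $2h$ of the $B$ corners are untouched.

Untouched corners travel together: if $i<j$ are untouched, then $v_t(i)=v_t(j)$ for all $t\le\min(\tau(i),\tau(j))$. Otherwise there is a $t<\min(\tau(i),\tau(j))$ with $v_t(i)=v_t(j)$ and $v_{t+1}(i)\ne v_{t+1}(j)$. The common line at depth $t$ misses $D_i$ and $D_j$ and leaves them on different sides, so it strictly separates $c_i$ from $c_j$. By Lemma~\ref{lem:geom}(e) with $k=0$ it meets $\Gamma_0(j)$, although $j$ is untouched.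

Hence all untouched corners $j$ with $\tau(j)=t$ stop at the same node, and the line of that node meets all their discs $D_j$. By Lemma~\ref{lem:geom}(d) with $k=0$ and $d=1$ there are at most two such corners for each $t\in\{0,\dots,h-1\}$.
\end{proof}

For $S=S(B,1)$, a set of $2B$ segments with partition complexity $2B$, a BSP of optimal size thus has height at least $B/2$, and a BSP of height $o(B)$ has size at least $(\frac32-o(1))\cdot2B$. The argument yields at most one cut per corner, for after the first hit the hook $\Gamma_0(j)$ is no longer intact and Lemma~\ref{lem:cut} says nothing about later hits. With $K$ scales we can retreat to a shorter hook that is still intact and repeat the argument inside a smaller cluster.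

\section{Many scales: the encoding argument}\label{sec:encoding}

\subsection{Levels and events}

After a line has hit the current hook of $j$, to which level should we retreat? The new hook must be missed by that line. We ask for slightly more, namely that the line miss the whole disc of the new cluster, and we take the first level where this happens. Then the cluster alone tells on which side the path continues, and a deep retreat is possible only if the line meets a long chain of discs, which by Lemma~\ref{lem:geom}(d) happens for few clusters.

For a corner $j$ define levels $\kappa_0(j)=0,\kappa_1(j),\dots,\kappa_{\tau(j)}(j)$ in $\{0,\dots,K\}$ recursively. Let $t<\tau(j)$ and $k=\kappa_t(j)$.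
\begin{itemize}
\item If $\ell_t(j)$ misses $\Gamma_k(j)$, put $\kappa_{t+1}(j)=k$.
\item Otherwise call $t$ an \emph{event} of $j$, and let $\kappa_{t+1}(j)$ be the least $m\in\{k,\dots,K\}$ such that $\ell_t(j)$ misses $D(j|_m)$. Such an $m$ exists, because $m=K$ qualifies by Lemma~\ref{lem:path}(b).
\end{itemize}
Let $a(j)$ be the number of events of $j$.

\begin{lemma}\label{lem:events}
\begin{enumerate}
\item[(a)] If $t$ is an event of $j$, then $\kappa_{t+1}(j)>\kappa_t(j)$.
\item[(b)] For every $t\le\tau(j)$ the lines $\ell_0(j),\dots,\ell_{t-1}(j)$ miss $\Gamma_{\kappa_t(j)}(j)$.
\item[(c)] The size of the BSP is at least $|S|+\sum_ja(j)$.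
\end{enumerate}
\end{lemma}

\begin{proof}
(a) With $k=\kappa_t(j)$, the line $\ell_t$ meets $\Gamma_k(j)\subset D(j|_k)$ by Lemma~\ref{lem:geom}(a), so $m=k$ does not qualify.

(b) We use induction on $t$; there is nothing to prove for $t=0$. Let $k=\kappa_t(j)$ and $k'=\kappa_{t+1}(j)\ge k$. The lines $\ell_0,\dots,\ell_{t-1}$ miss $\Gamma_k(j)\supset\Gamma_{k'}(j)$. If $t$ is not an event, $\ell_t$ misses $\Gamma_k(j)=\Gamma_{k'}(j)$. If $t$ is an event, $\ell_t$ misses $D(j|_{k'})\supset\Gamma_{k'}(j)$.

(c) By (b) and Lemma~\ref{lem:cut}, every event $t$ of $j$ yields a cut $(v_t(j),g)$ with $g$ a fragment of an arm of $j$. Different events of $j$ occur at different nodes, and different corners have different arms, so these cuts are distinct. Now apply Lemma~\ref{lem:basic}(c).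
\end{proof}

It remains to show that most corners have many events. The \emph{state} of $j$ at time $t\le\tau(j)$ is the pair $\bigl(v_t(j),\,j|_{\kappa_t(j)}\bigr)$ of its node and its cluster. For $K=1$ the untouched corners traveled together; in general, corners in the same state travel together between events.

\begin{lemma}\label{lem:together}
Let $i,j$ be corners with $t<\tau(i)$ and $t<\tau(j)$ that have the same state at time $t$. If $t$ is an event of neither, they have the same state at time $t+1$.
\end{lemma}

\begin{proof}
Let $(v,Q)$ be the common state, let $k$ be the level of $Q$, so that $\kappa_t(i)=\kappa_t(j)=k$, and assume $i<j$. The level does not change, so both clusters at time $t+1$ equal $Q$. If $i$ and $j$ moved to different children of $v$, then $\ell_v$, which misses $D_i$ and $D_j$, would strictly separate $c_i$ from $c_j$. By Lemma~\ref{lem:geom}(e) it would meet $\Gamma_k(j)$, and $t$ would be an event of $j$.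
\end{proof}

\subsection{Counting corners with few events}

A corner can now be described by the times of its events, the levels reached, the cluster entered at each event, and a final choice at the stopping time. If there are few events, the description is shorter than the $K\log_2B$ bits needed to tell all corners apart.

\begin{lemma}\label{lem:count}
For every integer $a\ge0$, the number of corners $j$ with $a(j)=a$ is at most
\[
\binom h{a+1}\binom Ka\Bigl(\frac B2\Bigr)^{a}2^K .
\]
\end{lemma}

\begin{proof}
To a corner $j$ with $a$ events attach its \emph{profile}: the stopping time $\tau=\tau(j)\in\{0,\dots,h-1\}$, the set $E=\{t_1<\dots<t_a\}\subset\{0,\dots,\tau-1\}$ of its events, and the levels $k_i=\kappa_{t_i+1}(j)$ reached. Put $k_0=0$. Since the level changes only at events, the level at time $t_i$ is $k_{i-1}$ and the level at time $\tau$ is $k_a$; by Lemma~\ref{lem:events}(a), $0<k_1<\dots<k_a\le K$. The set $E\cup\{\tau\}$ is an $(a+1)$-element subset of $\{0,\dots,h-1\}$ that determines $\tau$ as its largest element, and $\{k_1,\dots,k_a\}$ is an $a$-element subset of $\{1,\dots,K\}$. So there are at most $\binom h{a+1}\binom Ka$ profiles.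

Fix a profile, let $J$ be the set of corners with this profile, and let $M_t$ be the number of distinct states at time $t$ of corners in $J$, for $0\le t\le\tau$. All corners start in the state (root, empty word), so $M_0\le1$.

\emph{Steps without event.} If $t<\tau$ and $t\notin E$, Lemma~\ref{lem:together} shows that on $J$ the state at time $t$ determines the state at time $t+1$. So $M_{t+1}\le M_t$.

\emph{Events.} Let $t=t_i$, and consider the corners $j\in J$ in a given state $(v,Q)$ at time $t$; here $Q$ has level $k_{i-1}$. By the minimality of $k_i$ and $k_i-1\ge k_{i-1}$, the line $\ell_v$ meets $D(j|_{k_i-1})$. By Lemma~\ref{lem:geom}(d) there are at most $2^{k_i-1-k_{i-1}}$ possibilities for the descendant $j|_{k_i-1}$ of $Q$, hence at most $B\,2^{k_i-k_{i-1}-1}$ for its child $Q'=j|_{k_i}$. The line $\ell_v$ misses $D(Q')$, and $D_j\subset D(Q')$ by Lemma~\ref{lem:geom}(c), so $v_{t+1}(j)$ is the child of $v$ on the side of $D(Q')$ and is determined by $v$ and $Q'$. Therefore $M_{t+1}\le B\,2^{k_i-k_{i-1}-1}M_t$.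

\emph{The stopping time.} Consider the corners $j\in J$ in a given state $(v,Q)$ at time $\tau$; here $Q$ has level $k_a$. The line $\ell_v$ meets $D_j$, and $j$ is a descendant of $Q$ of level $K$. By Lemma~\ref{lem:geom}(d) there are at most $2^{K-k_a}$ such corners.

Multiplying, the exponents telescope:
\[
|J|\le2^{K-k_a}\prod_{i=1}^aB\,2^{k_i-k_{i-1}-1}=B^a\,2^{K-a}=\Bigl(\frac B2\Bigr)^a2^K.\qedhere
\]
\end{proof}

For $K=1$ and $a=0$ the bound is $2h$, as in Proposition~\ref{prop:onescale}. The factor $(B/2)^a2^K$ has a simple meaning: each of the $K$ letters of $j$ is one of at most two candidates singled out by a line, except for one free letter per event.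

\begin{proof}[Proof of Theorem~\ref{thm:lower}\textup{(a)}]
Take $B=16$, so that there are $N=2^{4K}$ corners and $B/2=8$. By Lemma~\ref{lem:count}, $\binom Ka\le2^K$ and the two hypotheses,
\[
\#\{j:a(j)\le s-1\}\le2^K\cdot2^K\cdot8^{s-1}\sum_{i=1}^s\binom hi\le2^{2K}\cdot2^{K/2}\cdot2^{3K/2-1}=2^{4K-1}=\frac N2 .
\]
So at least $N/2$ corners have $a(j)\ge s$, and Lemma~\ref{lem:events}(c) gives size at least $|S|+sN/2$. For $S=S_K$ we have $|S|=n$ and $N=n/2$.
\end{proof}

\begin{remark}\label{rem:budget}
Naming a corner of $S_K$ takes $4K$ bits. The description above spends $K$ bits on the binary choices, at most $K$ bits on the levels, $3$ further bits per event, which is at most $K/2$ bits by the hypothesis $s-1\le K/6$, and the rest on the times. The height enters only through the number of possible times, and the segments of $S$ outside $S_K$ play no role. With $B\le4$ the first two items of this accounting would already use up all $K\log_2B$ bits. If the points $b_i$ were collinear, the number $2$ in Lemma~\ref{lem:geom}(d) would become $B$, the factor $(B/2)^a2^K$ would become $B^K$, and Lemma~\ref{lem:count} would say nothing, in accordance with Example~\ref{ex:diagonal}.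
\end{remark}

\section{From binomial sums to the explicit bound}\label{sec:numerics}

The logarithm of $\sum_{i\le s}\binom hi$ is at most $s\log_2(eh/s)$, and part (a) allows it to be a constant fraction of $L$. This suggests taking $s$ of order $L/\log(h/L)$, with a constant added inside the logarithm to cover $h$ close to $L$.

\begin{proof}[Proof of Theorem~\ref{thm:lower}\textup{(b)}]
Heights are integers, so a BSP of height at most $h$ has height at most $\lfloor h\rfloor$, and $\lfloor h\rfloor\ge L$ because $L$ is an integer. The claimed bound is nonincreasing in $h$, so the claim for $\lfloor h\rfloor$ implies the claim for $h$. We may thus assume that $h$ is an integer. Put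
\[
\lambda=\frac hL\ge1,\qquad\omega=\log_2(4+\lambda)\ge\log_25>2.32,\qquad u=\frac L{16\,\omega},\qquad s=\lfloor u\rfloor .
\]
We must show that the size is at least $|S|+sN/2$. For $s=0$ this is Lemma~\ref{lem:basic}(c). Let $s\ge1$. Then $L\ge16\omega>37$, and $s\le u<L/37<L/24=K/6$, which gives the first hypothesis of part (a). Also $s\le u\le L\le h$.

For the second hypothesis, $s/h\le1$ and the binomial theorem give
\[
\Bigl(\frac sh\Bigr)^s\sum_{i=0}^s\binom hi\le\sum_{i=0}^h\binom hi\Bigl(\frac sh\Bigr)^i=\Bigl(1+\frac sh\Bigr)^h\le e^s ,
\]
so $\sum_{i=0}^s\binom hi\le(eh/s)^s$. The function $y\mapsto y\log_2(eh/y)$ has derivative $\log_2(h/y)\ge0$ on $(0,h]$. Since $s\le u\le h$ and $h/u=16\lambda\omega$,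
\[
\log_2\sum_{i=1}^s\binom hi\le u\log_2\frac{eh}u=\frac L{16\,\omega}\log_2(16e\lambda\omega).
\]
Now $\lambda\le4+\lambda=2^\omega$, and $\omega\le(4+\lambda)/2=2^{\omega-1}$ because $\log_2y\le y/2$ for $y\ge4$. Hence $\log_2(16e\lambda\omega)\le\log_2(8e)+2\omega<4.45+2\omega$, and
\[
\log_2\sum_{i=1}^s\binom hi<L\Bigl(\frac{4.45}{16\cdot2.32}+\frac18\Bigr)<0.245\,L\le\frac38L-1=\frac32K-1,
\]
where the third inequality holds because $0.13\,L\ge1$ for $L>37$. Part (a) applies.
\end{proof}

\section{Matching partitions of the staircase}\label{sec:tight}

A vertical line between two consecutive corners cuts horizontal arms of corners to its right and no arm of a corner to its left. So in a recursive division of the sequence of corners a left turn is free and a right turn costs one cut. We therefore want a binary tree of small depth in which every root-to-leaf path has few right turns. The number of leaves such a tree can have is a binomial sum of the kind that appears in Theorem~\ref{thm:lower}(a): the right turns play the part of the events. For integers $d,r\ge0$ let $\Phi(d,r)=\sum_{i=0}^r\binom di$.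

\begin{lemma}\label{lem:tree}
If $1\le N\le\Phi(d,r)$, there is an ordered binary tree with $N$ leaves, each internal node having a left and a right child, in which every leaf has depth at most $d$ and at most $r$ right turns on its path from the root.
\end{lemma}

\begin{proof}
We use induction on $d$. For $N=1$ take a single node. Let $N\ge2$. Since $\Phi(0,r)=\Phi(d,0)=1$, we have $d,r\ge1$, and Pascal's rule gives $\Phi(d,r)=\Phi(d-1,r)+\Phi(d-1,r-1)$. Both terms are at least $1$, so $N=N_1+N_2$ with $1\le N_1\le\Phi(d-1,r)$ and $1\le N_2\le\Phi(d-1,r-1)$. Take the trees for $(N_1,d-1,r)$ and $(N_2,d-1,r-1)$ as left and right subtrees of a new root.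
\end{proof}

\begin{lemma}\label{lem:convert}
If $N\le\Phi(d,r)$, every staircase with $N$ corners has an axis-aligned BSP of size at most $2N+rN$ and height at most $2d+1+\log_2N$.
\end{lemma}

\begin{proof}
Number the corners $1,\dots,N$ in increasing order and identify them with the leaves of the tree $\mathcal{T}$ of Lemma~\ref{lem:tree} from left to right. Each node of $\mathcal{T}$ then corresponds to an interval $[a,b]$ of corners, and an internal node splits it into $[a,i]$ (left) and $[i+1,b]$ (right). Say that a node of the BSP has \emph{type $[a,b]$} if its region $R$ is a product of two closed, possibly unbounded intervals, the corners $c_a,\dots,c_b$ lie in $\operatorname{int}R$, and its fragments are exactly $U_j\cap R$ and $V_j$ for $a\le j\le b$. The root has type $[1,N]$.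

At a node of type $[a,a]$ split along $U_a\cap R$; the children receive no fragment and $V_a$, and are leaves. At a node of type $[a,b]$ with $a<b$, let $i$ be given by $\mathcal{T}$, and choose $\xi,\eta$ with $x_i<\xi<x_{i+1}$ and $y_i<\eta<y_{i+1}$. Since $c_i,c_{i+1}\in\operatorname{int}R$, the numbers $\xi$ and $\eta$ are interior points of the two intervals defining $R$. Split by the line $x=\xi$. It misses all vertical arms and the arms $U_j$ with $j\le i$, which lie in $x\le x_i$; so it cuts only fragments of $U_j$ with $i<j\le b$.
\begin{itemize}
\item The right child has type $[i+1,b]$.
\item The left child receives $U_j\cap R$ and $V_j$ for $a\le j\le i$, all lying in $y\le y_i$, and left pieces of arms $U_j$ with $i<j\le b$, all lying in $y\ge y_{i+1}$. It has at least two fragments and the same range of ordinates as $R$. Split it by the line $y=\eta$, which meets no fragment. The lower child has type $[a,i]$. The upper child has at most $N-1$ horizontal fragments on distinct lines; it is an empty leaf or is finished by Lemma~\ref{lem:parallel} without cuts and with height at most $\log_2N$.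
\end{itemize}
Vertical arms are never cut, and $U_j$ is cut at most once for each right turn on the path of $\mathcal{T}$ to the leaf $j$. So there are at most $rN$ cuts. A node of $\mathcal{T}$ of depth $g$ corresponds to a node of the BSP of depth at most $2g$. The leaves below a node of type $[a,a]$ have depth at most $2d+1$, and an upper child as above arises from an internal node of $\mathcal{T}$, of depth $g\le d-1$, so that its leaves have depth at most $2g+2+\log_2N\le2d+\log_2N$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:tight}]
For $S_K$ the size bound of Lemma~\ref{lem:convert} is $n(1+\frac r2)$. We use that for $d\ge r\ge1$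
\begin{equation}\label{eq:binom}
\Phi(d,r)\ge\binom dr=\prod_{i=0}^{r-1}\frac{d-i}{r-i}\ge\Bigl(\frac dr\Bigr)^r .
\end{equation}

For the second statement take $d=r\lceil N^{1/r}\rceil$; then $\Phi(d,r)\ge N$ by~\eqref{eq:binom}.

For the first statement let $h\ge32L$ and put
\[
\lambda=\frac hL\ge32,\qquad\omega=\log_2(4+\lambda)\ge\log_236>5,\qquad d=\Bigl\lfloor\frac{h-1-L}2\Bigr\rfloor,\qquad r=\Bigl\lceil\frac{4L}\omega\Bigr\rceil .
\]
The height bound of Lemma~\ref{lem:convert} is $2d+1+L\le h$ and the size bound is the one claimed, so it remains to prove $\Phi(d,r)\ge N=2^L$. Since $h\ge32L\ge2L+6$, we have $d\ge(h-3-L)/2\ge h/4=\lambda L/4$.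

Suppose first that $4L/\omega\ge1$. Then $r\le4L/\omega+1\le8L/\omega$, so $d/r\ge\lambda\omega/32\ge5\lambda/32$. From $\lambda\ge32$ we get
\[
\Bigl(\frac{5\lambda}{32}\Bigr)^4=\frac{625\,\lambda}{32}\Bigl(\frac\lambda{32}\Bigr)^3\ge\frac{625\,\lambda}{32}\ge\frac{9\lambda}8\ge4+\lambda=2^\omega .
\]
Hence $d/r\ge2^{\omega/4}>1$, and~\eqref{eq:binom} gives $\Phi(d,r)\ge2^{r\omega/4}\ge2^L$.

Suppose now that $4L/\omega<1$. Then $r=1$ and $4+\lambda=2^\omega>2^{4L}=N^4$. As $L\ge4$ and $N\ge16$, we get $\Phi(d,1)=d+1\ge\lambda L/4\ge\lambda>N^4-4\ge N$.
\end{proof}

\section{Logarithmic height for arbitrary segments}\label{sec:upper}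

To prove Theorem~\ref{thm:upper} we cut by vertical lines that halve the number of segment endpoints in the current region. A fragment that runs across the whole region has no endpoint there and would be cut again and again; such fragments are removed first, at no cost in size, by splitting along them. Removing $q$ of them by median splits takes about $\log_2q$ levels in each of about $\log_2n$ rounds, which bounds the height only by $O(\log^2n)$. We therefore use weighted medians, which reach quickly the parts with many endpoints, where much work remains; the costs of the rounds then telescope.

\begin{proof}[Proof of Theorem~\ref{thm:upper}]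
Rotate the plane so that no segment of $S$ is vertical. An \emph{endpoint} means one of the $2n$ endpoints of segments of $S$.

\emph{Trapezoids.} A \emph{trapezoid} is a set $R=\{(x,y):x\in I,\ g^-(x)\le y\le g^+(x)\}$, where $I$ is a closed, possibly unbounded interval and each $g^\pm$ is either $\pm\infty$ or an affine function whose graph over $I$, called the top or bottom \emph{edge}, is contained in a segment of $S$. The plane is a trapezoid, and all regions of our BSP will be trapezoids. Let $v$ be a node whose region $R$ is a trapezoid. Call a fragment $f\cap R\in F(v)$ \emph{spanning} if $f$ has no endpoint in $\operatorname{int}R$.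

A spanning fragment $g=f\cap R$ is the graph of an affine function over all of $I$. Indeed, an end $w$ of $g$ cannot lie in $\operatorname{int}R$, for there it is not an endpoint of $f$, and $f$ would continue inside $R$ beyond $w$. Nor can $w$ lie on an edge: the edge is contained in a segment $f'\in S$ whose line misses $\operatorname{int}R$, so $f'\ne f$ by Lemma~\ref{lem:basic}(b), and $f\cap f'=\emptyset$. So both ends of $g$ lie over endpoints of $I$, and over different ones because $g$ is not vertical.

Being disjoint graphs over $I$, the spanning fragments can be ordered from bottom to top as $s_1,\dots,s_q$, and they divide $R$ into trapezoids $C_0,\dots,C_q$, the \emph{cells}. The line through $s_i$ meets $R$ exactly in $s_i$, so splitting along $s_i$ cuts nothing. Let $m(R)$ and $m(C_i)$ be the numbers of endpoints in the interiors, so that $\sum_im(C_i)\le m(R)$. A non-spanning fragment misses $s_1,\dots,s_q$, hence lies in a single cell, and it contains an endpoint that lies in $\operatorname{int}R$ and on no $s_i$, hence in the interior of that cell. Therefore, once the cells are separated, the node with region $C_i$ has at most $m(C_i)$ fragments. Give $C_i$ the weight $w(C_i)=\max(m(C_i),1)$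 and put
\begin{equation}\label{eq:weight}
W(R)=\sum_{i=0}^qw(C_i)\le m(R)+q+1 .
\end{equation}

\emph{A round.} Starting from $v$, we perform two stages. At any moment a node with at most one fragment is a leaf and is not processed further.

\emph{Stage A} separates the cells. Given a group of at least two consecutive cells of total weight $W'$, let $C$ be the lowest cell of the group such that $C$ and the cells below it have total weight more than $W'/2$. Then the cells of the group below $C$ have total weight at most $W'/2$, and so do the cells above $C$. Split along the lower and then the upper boundary of $C$, as far as these are interior to the group, and recurse on the groups below and above. Each iteration uses at most two levels. If a cell $C$ is isolated in the $g$-th iteration, it belongs at that time to a group of weight at most $W(R)/2^{g-1}$, so $g-1\le\log_2(W(R)/w(C))$. Hence $C$ is reached after at most $2\log_2(W(R)/w(C))+2$ levels, a bound that also holds if $q=0$. No cut is made.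

\emph{Stage B} treats a cell $C$ with at least two fragments; then $m=m(C)\ge2$ and $w(C)=m$. Let $\xi_1\le\dots\le\xi_m$ be the abscissae of the endpoints in $\operatorname{int}C$, and split by the line $x=\xi_{\lceil m/2\rceil}$, which passes through an interior point of $C$. At most $m$ cuts are made. Each child has a trapezoid $R'$ as its region, with $m(R')\le m/2$ because at most $\lceil m/2\rceil-1$ of the endpoints lie strictly to the left and at most $m-\lceil m/2\rceil$ strictly to the right, and it has at most $m$ fragments. By~\eqref{eq:weight},
\begin{equation}\label{eq:child}
W(R')\le\frac m2+m+1\le2.5\,m .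
\end{equation}
A new round starts at each child.

\emph{Size.} A region at which round $t$ starts has at most $2n/2^{t-1}$ interior endpoints, and a vertical split needs at least one. So vertical splits occur only in rounds $t\le\log_2n+2$, and the procedure terminates. Two cells that are split vertically in the same round belong to nodes neither of which is an ancestor of the other, so they lie on opposite sides of the line at their lowest common ancestor and have disjoint interiors. Hence at most $2n$ cuts are made per round, and the size is at most $n+2n(\log_2n+2)=5n+2n\log_2n\le7n\log_2n$.

\emph{Height.} Consider a path from the root to a leaf with $\rho\le\log_2n+2$ vertical splits. Let $W_t$ be the weight of the region at which round $t$ starts, for $1\le t\le\rho+1$, and let $m_t$ be the number of interior endpoints of the cell split vertically in round $t\le\rho$. The plane has no spanning fragment, so $W_1=2n$, and $W_{t+1}\le2.5\,m_t$ by~\eqref{eq:child}. Round $t\le\rho$ uses at most $2\log_2(W_t/m_t)+3$ levels. After the last vertical split the path ends during or at the end of Stage A, after at most $2\log_2W_{\rho+1}+2$ levels, since all weights are at least $1$. The length of the path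 is thus at most
\[
\sum_{t=1}^\rho\Bigl(2\log_2\frac{W_t}{m_t}+3\Bigr)+2\log_2W_{\rho+1}+2=2\log_2W_1+2+\sum_{t=1}^\rho\Bigl(2\log_2\frac{W_{t+1}}{m_t}+3\Bigr).
\]
Each term of the last sum is at most $3+2\log_22.5<5.65$. So the height is at most $2\log_2n+4+5.65(\log_2n+2)=7.65\log_2n+15.3$, which is at most $25\log_2n$ because $\log_2n\ge1$.
\end{proof}

\section{The order of the tradeoff}\label{sec:cor}

\begin{proof}[Proof of Corollary~\ref{cor:all}]
(i) We show that $c=1/4096$ works. Let $h\ge\log_2n$ and $\omega'=\log_2(2+h/\log_2n)\ge\log_23>1$.

If $n<2^{10}$, take $n$ horizontal segments on distinct lines. Then $p(S)=n$ by Lemmas~\ref{lem:basic}(c) and~\ref{lem:parallel}, and every BSP has size at least $n\ge c\,n\log_2n/\omega'$.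

Let $n\ge2^{10}$, let $K\ge1$ be maximal with $2\cdot16^K\le n$, and put $N=16^K$ and $L=\log_2N$; here $n$ need not equal $2N$. Let $S$ consist of $S_K$ and the $n-2N$ segments $[0,1]\times\{1+i\}$, $i=1,\dots,n-2N$. By Lemma~\ref{lem:geom}(a) with $k=0$ all corners have ordinate at most $1.01$, so the additional segments lie above $S_K$ and $p(S)=n$ by Lemma~\ref{lem:stair}. By the choice of $K$ we have $2N\le n<32N$, hence $\frac12\log_2n\le\log_2n-5<L<\log_2n\le h$. Put $\omega=\log_2(4+h/L)$. Theorem~\ref{thm:lower}(b), $N/2>n/64$ and $1+\lfloor y\rfloor\ge y$ show that the size is at least
\[
n\Bigl(1+\frac1{64}\Bigl\lfloor\frac L{16\,\omega}\Bigr\rfloor\Bigr)\ge\frac n{64}\Bigl(1+\Bigl\lfloor\frac L{16\,\omega}\Bigr\rfloor\Bigr)\ge\frac{nL}{1024\,\omega}.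
\]
Finally $L\ge\frac12\log_2n$ gives $\omega\le\log_2(4+2h/\log_2n)=1+\omega'\le2\omega'$, so the size is at least $n\log_2n/(4096\,\omega')$.

(ii) By Theorem~\ref{thm:upper} and $C\ge25$, the minimum is taken over a nonempty set and is at most $7n\log_2n$; with $p(S)\ge n$ the ratio is at most $7\log_2n$. The set from (i) with $h=C\log_2n$ has ratio at least $c\log_2n/\log_2(2+C)$.

(iii) Let a BSP for $S_K$ have height $h$ and size at most $An$. The segments of $S_K$ lie on distinct lines by Lemma~\ref{lem:stair}, so $h>\log_2n-1=L$ by Lemma~\ref{lem:basic}(d), and Theorem~\ref{thm:lower}(b) applies. With $\omega=\log_2(4+h/L)$ it gives $1+\frac14\lfloor L/(16\omega)\rfloor\le A$, hence $L/(16\omega)<4(A-1)+1<4A$. Thus $\omega>L/(64A)$, that is, $h>L(2^{L/(64A)}-4)$. Since $2^{L/(64A)}=(n/2)^{1/(64A)}$, this is $n^{\Omega(1)}$ for fixed $A$. For the converse, the second BSP of Theorem~\ref{thm:tight} has height at most $2r\lceil N^{1/r}\rceil+1+\log_2N\le4r\,n^{1/r}+\log_2n$, because $\lceil y\rceil\le2y$ for $y\ge1$ and $1+\log_2N=\log_2n$.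
\end{proof}

\begin{thebibliography}{9}

\bibitem{Arya}
Arya, 2002.

\bibitem{dAF}
d'Amore and Franciosa.

\bibitem{Survey}
\emph{Binary Space Partitions: Recent Developments},
\texttt{https://www.cs.ucdavis.edu/\textasciitilde amenta/w11/29toth.pdf}.

\end{thebibliography}
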